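# The lattice of Fitting classes of finite groups is not modular

All groups are finite. We write $x^g=g^{-1}xg$ and $[x,g]=x^{-1}x^g$. When a group $D$ acts on a group $V$, $[V,D]$ is the subgroup generated by all commutators $[v,d]$. Further $[V,x]=[V,\langle x\rangle]$ and $[V,D,D]=[[V,D],D]$.

## 1. Fitting classes, joins, the modular law, and two families of classes

A class of groups is a collection of groups that contains, with each member $G$, all groups isomorphic to $G$.

**Definition (Fitting class).** A class $\mathfrak F$ is a Fitting class if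

1. $G\in\mathfrak F$ and $N\trianglelefteq G$ imply $N\in\mathfrak F$;
2. if $G$ is a group and $N_1,N_2\trianglelefteq G$ lie in $\mathfrak F$, then $N_1N_2\in\mathfrak F$.

The class $\mathfrak S_p$ of all $p$-groups is a Fitting class. The class of abelian groups is not: the dihedral group of order $8$ is the product of its two Klein four-subgroups, which are normal.

**Definition (radical).** Let $\mathfrak X$ be a non-empty Fitting class. By condition 2 the product $G_{\mathfrak X}$ of all normal $\mathfrak X$-subgroups of $G$ lies in $\mathfrak X$. It is characteristic in $G$ and is called the $\mathfrak X$-radical. For example, $G_{\mathfrak S_p}=O_p(G)$.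

If $N\trianglelefteq G$, then $N_{\mathfrak X}$ is characteristic in $N$, hence normal in $G$, hence $N_{\mathfrak X}\le G_{\mathfrak X}$. By induction, a subnormal subgroup $S\in\mathfrak X$ of $G$ satisfies $S\le G_{\mathfrak X}$. Therefore

$$\text{a group generated by subnormal } \mathfrak X\text{-subgroups lies in } \mathfrak X. \tag{1}$$

**Definition (the lattice).** Fitting classes are ordered by inclusion. The meet of $\mathfrak F$ and $\mathfrak H$ is $\mathfrak F\cap\mathfrak H$. The join $\mathfrak F\vee\mathfrak H$ is the Fitting class generated by $\mathfrak F\cup\mathfrak H$, that is, the intersection of all Fitting classes containing $\mathfrak F\cup\mathfrak H$.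

For example, $\mathfrak S_2\vee\mathfrak S_3$ is the class of nilpotent $\{2,3\}$-groups: that class is a Fitting class, and each of its members is the product of two normal Sylow subgroups. Since the solvable groups form a Fitting class, the Fitting classes of solvable groups are a sublattice with the same meet and join. The same holds for the Fitting classes contained in any fixed Fitting class.

**Definition (modular lattice).** A lattice is modular if $\mathfrak F\le\mathfrak K$ always implies $\mathfrak F\vee(\mathfrak H\wedge\mathfrak K)=(\mathfrak F\vee\mathfrak H)\wedge\mathfrak K$.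

The inequality $\le$ holds in every lattice. The normal subgroups of a group form a modular lattice by Dedekind's law. The pentagon $N_5$, with $0<f<k<1$ and a fifth element $h$ such that $f\vee h=k\vee h=1$ and $f\wedge h=k\wedge h=0$, is not modular: $f\vee(h\wedge k)=f$, but $(f\vee h)\wedge k=k$. Every chain is modular.

**Definition ($\mathfrak S_q\mathfrak S_p$).** For distinct primes $p,q$ this is the class of $\{p,q\}$-groups with a normal Sylow $q$-subgroup. For example $S_3\in\mathfrak S_3\mathfrak S_2$ and $S_4\notin\mathfrak S_3\mathfrak S_2$.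

This is an instance of a general remark. *Let $\sigma$ be a set of primes. The groups with a normal Hall $\sigma$-subgroup form a Fitting class.* If $L$ is a normal Hall $\sigma$-subgroup of $G$ and $N\trianglelefteq G$, then $L\cap N$ is a normal $\sigma$-subgroup of $N$, and $|N:L\cap N|=|NL:L|$ is a $\sigma'$-number. If $G=N_1N_2$ with both $N_k$ normal and in the class, then $O_\sigma(N_1)O_\sigma(N_2)$ is a normal $\sigma$-subgroup of $G$, and the quotient by it is a product of two normal $\sigma'$-groups.

**Definition ($O^q(G)$ and $\mathfrak K_q$).** $O^q(G)$ is the smallest normal subgroup of $G$ whose quotient is a $q$-group. It is the subgroup generated by all $q'$-elements: these generate a normal subgroup, modulo which every element is a $q$-element, and every $q'$-element dies in every $q$-quotient. We put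
$$\mathfrak K_q=\{G\text{ solvable}: [O_q(G),O^q(G)]=1\}.$$

For example $S_3\notin\mathfrak K_3$: here $O_3(S_3)=C_3$, while $O^3(S_3)=S_3$ because the transpositions generate $S_3$. Now let
$$V=\{(x_1,x_2,x_3)\in\mathbb F_5^3: x_1+x_2+x_3=0\},\qquad E=V\rtimes S_3 .$$
A vector fixed by the $3$-cycle is $(x,x,x)$ with $3x=0$, so it is $0$. A $C_3$-invariant subgroup of order $5$ would be centralized by $C_3$, since $3\nmid 4$. So $C_3$ acts irreducibly on $V$, and $V\cong\mathbb F_5^2$ is a faithful irreducible $S_3$-module. A normal $3$-subgroup of $E$ centralizes $V$, so $O_3(E)=1$ and $E\in\mathfrak K_3$.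

## 2. Question 14.47 of the Kourovka Notebook, and two theorems

Is the lattice of all Fitting classes modular? Is the lattice of Fitting classes of solvable groups modular? This is recorded as Question 14.47 in the Kourovka Notebook. In words: suppose $\mathfrak F\subseteq\mathfrak K$ and a $\mathfrak K$-group can be manufactured from $\mathfrak F$-groups and $\mathfrak H$-groups by taking normal products and normal subgroups. Can it then be manufactured from $\mathfrak F$-groups and those $\mathfrak H$-groups that already lie in $\mathfrak K$? The answer to both questions is no.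

**Theorem 1.** Let $\mathfrak H=\mathfrak S_3\mathfrak S_2$, $\mathfrak K=\mathfrak K_3$, and let $\mathfrak F$ be the class of $\{2,3,5\}$-groups defined in Section 6. Then $\mathfrak F$ is a Fitting class, $\mathfrak F\subseteq\mathfrak K$, and
$$\mathfrak F\vee(\mathfrak H\cap\mathfrak K)=\mathfrak F\subsetneq(\mathfrak F\vee\mathfrak H)\cap\mathfrak K .$$
Hence neither the lattice of solvable Fitting classes nor the lattice of all Fitting classes is modular.

**Theorem 2.** Let $\pi$ be a set of primes. The lattice of Fitting classes of finite solvable $\pi$-groups is modular if and only if $|\pi|\le1$. Consequently, if a Fitting class $\mathfrak X$ contains all $\{p,q\}$-groups for two distinct primes $p,q$, then the lattice of Fitting classes contained in $\mathfrak X$ is not modular.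

Theorem 1 has the lighter proof and contains the whole mechanism. Theorem 2 removes the third prime.

## 3. Classes of $p$-groups and of nilpotent groups

**One prime.** *The case $|\pi|\le 1$ of Theorem 2.* Let $\mathfrak X$ be a Fitting class of $p$-groups containing a non-trivial group. We show $\mathfrak X=\mathfrak S_p$. Every subgroup of a $p$-group is subnormal, so $C_p\in\mathfrak X$. Let $W_1=C_p$ and $W_{n+1}=W_n\wr C_p$. By induction $W_n$ is generated by elements of order $p$, that is, by subnormal subgroups isomorphic to $C_p$; so $W_n\in\mathfrak X$ by (1). A group of order $p^n$ embeds in the symmetric group of degree $p^n$ (Cayley), whose Sylow $p$-subgroups are isomorphic to $W_n$. So every $p$-group is a subnormal subgroup of some $W_n$ and lies in $\mathfrak X$; see also Doerk–Hawkes, *Finite Soluble Groups*, Ch. IX. Therefore the lattice is a chain, hence modular. For $\pi=\emptyset$ only the trivial group is available, and again we have a chain. $\square$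

**Nilpotent groups.** Let $\mathfrak X$ be a non-empty Fitting class of nilpotent groups and $\sigma=\{p: C_p\in\mathfrak X\}$. The Sylow subgroups of an $\mathfrak X$-group are normal, hence in $\mathfrak X$. By the one-prime case, $\mathfrak X$ is the class of all nilpotent $\sigma$-groups. So the non-empty Fitting classes of nilpotent groups form a lattice isomorphic to that of all sets of primes, which is distributive and hence modular. A counterexample needs non-nilpotent groups.

## 4. Dedekind's argument and a subdirect product where it stops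

A sensible first attempt is to copy the proof of Dedekind's law. Let $\mathfrak F\subseteq\mathfrak K$ and $G\in(\mathfrak F\vee\mathfrak H)\cap\mathfrak K$. Suppose that $G=G_{\mathfrak F}G_{\mathfrak H}$. Since $G_{\mathfrak H}\trianglelefteq G\in\mathfrak K$, we get $G_{\mathfrak H}\in\mathfrak H\cap\mathfrak K$, and so $G\in\mathfrak F\vee(\mathfrak H\cap\mathfrak K)$. Hence the modular law holds on all groups that are the product of their two radicals.

The argument stops here: a group in $\mathfrak F\vee\mathfrak H$ need not be the product of its $\mathfrak F$- and $\mathfrak H$-radicals, because it may be a normal subgroup of such a product. Take $\mathfrak H=\mathfrak S_3\mathfrak S_2$ and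
$$M=\{(e,h)\in E\times S_3:\ \text{the image of } e \text{ in } E/V\cong S_3\text{ has the same sign as } h\},$$
a subgroup of index $2$ in $E\times S_3$. Let $u\in E$ and $z\in S_3$ be $3$-cycles in the two factors. Then $M=V\langle u,z\rangle\langle m_1\rangle$, where the involution $m_1$ inverts both $u$ and $z$.

Let $\mathfrak F$ be any Fitting class with $E\in\mathfrak F$ and $M\notin\mathfrak F$. Then $E\times S_3$, and so $M$, lies in $\mathfrak F\vee\mathfrak H$. A normal $\{2,3\}$-subgroup of $M$ centralizes $V$, and $C_M(V)=V\langle z\rangle$; so $M_{\mathfrak H}=\langle z\rangle$. If $M=M_{\mathfrak F}M_{\mathfrak H}$, then $|M:M_{\mathfrak F}|$ divides $3$. But $M'\ge V\langle u,z\rangle$, so $|M/M'|\le2$ and $M$ has no quotient of order $3$. Thus $M_{\mathfrak F}=M$, a contradiction. So $M\ne M_{\mathfrak F}M_{\mathfrak H}$.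

This $M$ does not yet violate the modular law, because $M\notin\mathfrak K_3$: the element $m_1\in O^3(M)$ inverts $z\in O_3(M)$. The idea that repairs this is to let two such groups, $M_1$ with involution $m_1$ and $M_2$ with involution $m_2$, *share* the subgroup $\langle z\rangle$. Each of $m_1,m_2$ inverts $z$, so $m_1m_2$ centralizes it. If $M_1M_2$ is a group in which $M_1,M_2$ are normal, then it lies in $\mathfrak F\vee\mathfrak H$, and so does the normal subgroup in which $m_1m_2$ is the only involution kept on top. That subgroup has a chance to lie in $\mathfrak K_3$.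

The remaining task is to exhibit a Fitting class $\mathfrak F$ that contains $E$ and $\mathfrak H\cap\mathfrak K$ but provably not the final group. The Fitting class generated by $E$ and $\mathfrak H\cap\mathfrak K$ gives no obvious upper bound on its members, so we define $\mathfrak F$ by an explicit structural condition. The work then lies in showing that the condition survives normal products.

## 5. Coprime action, Sylow subgroups of normal products, and the class $\mathfrak K_q$

**Fact 1 (coprime action).** Let $D$ act on $V$ with $(|D|,|V|)=1$ and $V$ or $D$ solvable. Then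

1. $[V,D]\trianglelefteq V$, $V=[V,D]C_V(D)$ and $[V,D,D]=[V,D]$;
2. if $V$ is abelian, then $V=[V,D]\times C_V(D)$;
3. if $D$ centralizes a $D$-invariant normal subgroup $L$ of $V$ and also $V/L$, then $D$ centralizes $V$.

We use two consequences of part 2. If $V$ is abelian and $V=[V,D]$, then $C_V(D)=1$. If $V$ is abelian, then $|[V,D]|=|V|/|C_V(D)|$.

**Fact 2 (Sylow).** Let $N\trianglelefteq G$ and $P\in\mathrm{Syl}_p(G)$. Then $P\cap N\in\mathrm{Syl}_p(N)$ and $O_p(N)=O_p(G)\cap N$. If $G=N_1N_2$ with $N_k\trianglelefteq G$, then $P=(P\cap N_1)(P\cap N_2)$: the order $|P\cap N_1||P\cap N_2|/|P\cap N_1\cap N_2|$ of the set on the right is the $p$-part of $|N_1||N_2|/|N_1\cap N_2|=|G|$.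

**Lemma 1.** $\mathfrak K_q$ is a Fitting class.

*Proof.* Let $N\trianglelefteq G\in\mathfrak K_q$. Then $O_q(N)\le O_q(G)$, and $O^q(N)\le O^q(G)$ because $O^q(N)$ is generated by $q'$-elements. So $[O_q(N),O^q(N)]=1$.

Let $G=N_1N_2$ with $N_i\in\mathfrak K_q$ normal. Then $G$ is solvable. The subgroup $O^q(N_1)O^q(N_2)$ is normal in $G$, its quotient is a product of two normal $q$-groups, and it is contained in $O^q(G)$; so it equals $O^q(G)$. Let $x\in N_i$ be a $q'$-element. By Fact 1, $[O_q(G),x]=[O_q(G),x,x]$. Since $[O_q(G),x]\le O_q(G)\cap N_i=O_q(N_i)$, this is contained in $[O_q(N_i),x]=1$. So $O^q(N_i)$ centralizes $O_q(G)$ for $i=1,2$. $\square$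

**Lemma 2.** Every group in $\mathfrak S_q\mathfrak S_p\cap\mathfrak K_q$ is a nilpotent $\{p,q\}$-group.

*Proof.* Let $G=QP$ with $Q=O_q(G)$ Sylow and $P\in\mathrm{Syl}_p(G)$. Then $P\le O^q(G)$ centralizes $Q$, so $G=Q\times P$. $\square$

## 6. Special subgroups, lines, and the class $\mathfrak F$ of $\{2,3,5\}$-groups

Let $\mathfrak T$ be the class of $\{2,3,5\}$-groups with a normal Sylow $5$-subgroup and a normal Hall $\{3,5\}$-subgroup. By the remark on normal Hall subgroups in Section 1, $\mathfrak T$ is a Fitting class. Its members are solvable.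

For $G\in\mathfrak T$ put $R=O_5(G)$. Choose a Hall $\{2,3\}$-subgroup $M$ of $G$, let $Q=O_3(M)$ (a Sylow $3$-subgroup, since $M\cong G/R$) and $P\in\mathrm{Syl}_2(M)$. Then $G=RQP$. All choices of $M$ are conjugate in $G$, and all choices of $P$ are conjugate in $M$, so all choices of $(Q,P)$ are conjugate in $G$. Hence conditions on $(Q,P)$ that are invariant under conjugation do not depend on the choice.

**Definition (special subgroup, line).** A subgroup $X\le Q$ is special if $|X|=3$ and $|[R,X]|=25$. Its line is $\ell_X=[R,X]$.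

In $E=V\rtimes S_3$ we have $R=V$, and $Q=C_3$ is special with line $V$. In $(V\times V)\rtimes C_3$ with the diagonal action, $|[R,Q]|=25^2$, so $Q$ is not special.

**Definition (the class $\mathfrak F$).** $\mathfrak F$ is the class of all $G\in\mathfrak T$ such that $[Q,P]$ is generated by pairwise commuting special subgroups with pairwise distinct lines, each normalized by $P$. The empty set is allowed, with $[Q,P]=1$.

So $E\in\mathfrak F$: here $[Q,P]=Q$ is special and $P$-invariant. The group $M$ of Section 4 is not in $\mathfrak F$: there $R=V$ and $[Q,P]=Q=\langle u,z\rangle$ has order $9$, while every special subgroup has line $V$, so at most one can be used. Distinctness of lines is what keeps $M$ out: the special subgroups $\langle u\rangle$ and $\langle uz\rangle$ satisfy all the other requirements.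

**Lemma 3.** Let $G\in\mathfrak T$.

1. If $X$ is special, then $\ell_X\trianglelefteq R$ is elementary abelian, $C_{\ell_X}(X)=1$, and $1,\ell_X$ are the only $X$-invariant subgroups of $\ell_X$.
2. If $X,Y$ are commuting special subgroups, then either $\ell_X=\ell_Y$, or $\ell_X\cap\ell_Y=1$, $X$ centralizes $\ell_Y$ and $Y$ centralizes $\ell_X$.
3. Let $X_1,\dots,X_n$ be pairwise commuting special subgroups with distinct lines $\ell_1,\dots,\ell_n$, and $D=\langle X_1,\dots,X_n\rangle$. Then $D=X_1\times\dots\times X_n$, $D\cap C_Q(R)=1$, the product $\ell_1\cdots\ell_n$ is direct, and $[R,d]=\prod_{x_i\ne1}\ell_i$ for $d=\prod x_i$ with $x_i\in X_i$. The special subgroups contained in $D$ are exactly the $X_i$.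

*Proof.* (1) By Fact 1, $\ell_X\trianglelefteq R$ and $[\ell_X,X]=\ell_X$. A group of order $25$ is abelian, so $C_{\ell_X}(X)=1$. An $X$-invariant subgroup of order $5$ would be centralized by $X$, because $3\nmid4$; so there is none. In particular the Frattini subgroup $\Phi(\ell_X)$, a proper invariant subgroup, is trivial.

(2) $Y$ normalizes $R$ and $X$, hence $\ell_X$. Likewise $X$ normalizes $\ell_Y$. So $\ell_X\cap\ell_Y$ is $X$-invariant, and by (1) it is $1$ or $\ell_X$. In the second case $\ell_X=\ell_Y$ by orders. In the first case $[\ell_X,Y]\le\ell_X\cap[R,Y]=1$, and symmetrically.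

(3) By (2), $X_j$ centralizes $\ell_i$ for $j\ne i$. So $d=\prod x_i$ acts on $\ell_i$ as $x_i$. If $d\in C_Q(R)$, then each $x_i$ centralizes $\ell_i$, and $x_i=1$ by (1). Hence $D$ is the direct product of the $X_i$ and $D\cap C_Q(R)=1$. Since $\ell_i,\ell_j\trianglelefteq R$, we have $[\ell_i,\ell_j]\le\ell_i\cap\ell_j=1$ for $i\ne j$. Moreover $X_i$ centralizes $\prod_{j\ne i}\ell_j$, so $\ell_i\cap\prod_{j\ne i}\ell_j\le C_{\ell_i}(X_i)=1$, and the product of the lines is direct. Let $J=\{i:x_i\ne1\}$. Each $x_i$ acts trivially on $R/\ell_i$, so $d$ acts trivially on $R/\prod_J\ell_i$ and $[R,d]\le\prod_J\ell_i$. For $i\in J$ we have $[\ell_i,d]=[\ell_i,x_i]=[\ell_i,X_i]=\ell_i$. So $[R,d]=\prod_J\ell_i$, of order $25^{|J|}$. Every subgroup of order $3$ of $D$ is some $\langle d\rangle$, and it is special if and only if $|J|=1$. $\square$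

**Lemma 4.** (1) $\mathfrak F$ contains all nilpotent $\{2,3\}$-groups. (2) $\mathfrak F\subseteq\mathfrak K_3$. (3) $E\in\mathfrak F$.

*Proof.* (1) Here $[Q,P]=1$. (3) was checked above. (2) Let $G\in\mathfrak F$. Then $O_3(G)\le Q$, and $[O_3(G),R]\le O_3(G)\cap R=1$, so $O_3(G)\le C_Q(R)$. Hence $[O_3(G),P]\le C_Q(R)\cap[Q,P]=1$ by Lemma 3(3). The normal subgroup $C_G(O_3(G))$ thus contains $R$ and $P$, and also their normal closure. Modulo that closure $G$ is a $3$-group, so $C_G(O_3(G))\ge O^3(G)$. $\square$

Lemmas 2 and 4(1) give $\mathfrak H\cap\mathfrak K\subseteq\mathfrak F$ for $\mathfrak H=\mathfrak S_3\mathfrak S_2$ and $\mathfrak K=\mathfrak K_3$. So, once $\mathfrak F$ is known to be a Fitting class,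
$$\mathfrak F\vee(\mathfrak H\cap\mathfrak K)=\mathfrak F. \tag{2}$$

## 7. Why $\mathfrak F$ is closed under normal subgroups and normal products

**Proposition 1.** $\mathfrak F$ is a Fitting class.

**Preparation: comparing $N$ with $G$.** Let $N\trianglelefteq G\in\mathfrak T$ and put $R_N=R\cap N$, $Q_N=Q\cap N$, $P_N=P\cap N$. By Fact 2 these are $O_5(N)$, a Sylow $3$- and a Sylow $2$-subgroup of $N$. Moreover $M\cap N=Q_NP_N$ is a Hall $\{2,3\}$-subgroup of $N$ with $Q_N$ normal in it. So $(Q_N,P_N)$ is an admissible choice for $N$. Since $P_N$ normalizes $Q$ and $N\trianglelefteq G$, we have $[Q,P_N]\le Q_N$. Hence $[Q,P_N]=[Q,P_N,P_N]\le[Q_N,P_N]$, and so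
$$[Q_N,P_N]=[Q,P_N]. \tag{3}$$
If $X\le Q_N$, then $[R,X]\le R_N$, and $[R,X]=[R,X,X]\le[R_N,X]$; so $[R_N,X]=[R,X]$. Hence a subgroup of $Q_N$ is special in $N$ if and only if it is special in $G$, with the same line.

**Normal subgroups.** Let $G\in\mathfrak F$ and $B=[Q,P]=B_1\times\dots\times B_n$ with $B_i$ as in the definition. Then
$$[Q,P_N]=[Q,P_N,P_N]\le[B,P_N]\le[Q,P_N].$$
With (3) this gives $[Q_N,P_N]=[B,P_N]=\prod[B_i,P_N]$, since $B$ is abelian and $P_N$ normalizes each $B_i$. Each factor is $1$ or $B_i$. The $B_i$ that occur lie in $Q_N$, are special in $N$, commute, have distinct lines and are normalized by $P_N$. So $N\in\mathfrak F$.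

**Normal products: set-up.** Let $G=N_1N_2$ with $N_k\in\mathfrak F$ normal; then $G\in\mathfrak T$. Put $Q_k=Q\cap N_k$, $P_k=P\cap N_k$, $A_k=[Q,P_k]=[Q_k,P_k]$ by (3), and $B=[Q,P]$. By Fact 2, $P=P_1P_2$. Since $Q\trianglelefteq QP$ and $P_k\trianglelefteq P$, $A_k\trianglelefteq QP$. Both $P_1$ and $P_2$ centralize $Q/A_1A_2$, so $B=A_1A_2$. By hypothesis $A_1=\prod X_i$ and $A_2=\prod Y_j$, where the $X_i$ are as in Lemma 3(3) and normalized by $P_1$, and the $Y_j$ are as in Lemma 3(3) and normalized by $P_2$. By Lemma 3(3) the $X_i$ are all the special subgroups in $A_1$, so $QP$ permutes them. Likewise $QP$ permutes the $Y_j$. Note $\ell_X^g=\ell_{X^g}$ for $g\in QP$.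

**Step 1: $[A_1,A_2]=1$.** The purpose is to make $B$ abelian. Suppose $Y_j=\langle y\rangle$ does not normalize some $X_i$. Then $y$ permutes cyclically three distinct subgroups among the $X$'s, and their lines. The product $\Lambda$ of these lines is direct of order $25^3$. As $y^3=1$, the fixed points of $y$ on $\Lambda$ are the elements $ww^yw^{y^2}$ with $w$ in one line, so $|C_\Lambda(y)|=25$ and $|[\Lambda,y]|=25^2$. But $[\Lambda,y]\le[R,Y_j]$ has order at most $25$, a contradiction. So the $3$-group $Y_j$ normalizes $X_i\cong C_3$, and hence centralizes it, since $|\mathrm{Aut}(C_3)|=2$. Thus $[A_1,A_2]=1$, and $B$ is elementary abelian.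

**Step 2: $P$ normalizes every $X_i$ and every $Y_j$.** So far $P_1$ normalizes the $X_i$; we must show that $P_2$ does. Suppose $\alpha\in P_2$ and $X_1^\alpha=X_2\ne X_1$. Let $X_1=\langle x\rangle$ and $d=[x,\alpha]=x^{-1}x^\alpha$. Then $d\in A_1$, as $A_1\trianglelefteq QP$, and $d\in[Q,P_2]=A_2$. Since $x^\alpha\in X_2$ centralizes $\ell_{X_1}$, $d$ acts on $\ell_{X_1}$ as $x^{-1}$, non-trivially. Write $d=\prod y_j$ with $y_j\in Y_j$. Some $y_j\ne1$ does not centralize $\ell_{X_1}$. By Step 1, $X_1$ and $Y_j$ commute, so Lemma 3(2) gives $\ell_{X_1}=\ell_{Y_j}$. Now $\alpha\in P_2$ normalizes $Y_j$ and hence $\ell_{Y_j}=\ell_{X_1}$. But $\ell_{X_1}^\alpha=\ell_{X_2}\ne\ell_{X_1}$, a contradiction. So $P_2$, and hence $P=P_1P_2$, normalizes each $X_i$. By symmetry $P$ normalizes each $Y_j$.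

**Step 3: $B\cap C_Q(R)=1$.** This will rule out two different special subgroups on the same line. Put $Q_0=C_Q(R)$, which is normalized by $QP$. Then $[Q_0,P_k]\le Q_0\cap A_k=1$ by Lemma 3(3). So $P=P_1P_2$ centralizes $Q_0$. As $B=[Q,P]=[B,P]$ is abelian, $C_B(P)=1$. So $B\cap Q_0\le C_B(P)=1$.

**Step 4: equal lines force equal special subgroups.** Suppose $\ell_{X_i}=\ell_{Y_j}=\ell$. Then $X_iY_j$ acts trivially on $R/\ell$. An element of $X_iY_j$ trivial on $\ell$ is therefore trivial on $R$ by Fact 1(3), and is $1$ by Step 3. So $X_iY_j$ embeds in $GL_2(5)$, whose order is $480=3\cdot160$ with $3\nmid160$. Hence $|X_iY_j|=3$ and $X_i=Y_j$.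

Consequently $\{X_i\}\cup\{Y_j\}$ is a set of special subgroups with distinct lines. They commute pairwise (Step 1), are normalized by $P$ (Step 2) and generate $B$. So $G\in\mathfrak F$. $\square$

## 8. Two copies of $M$ glued along a commutator: proof of Theorem 1

Let
$$S=\langle u,c,z\mid u^3=c^3=z^3=1,\ [u,c]=z\text{ central}\rangle,\qquad |S|=27 .$$
Since $[u^{-1},c]=z^{-1}=[u,c^{-1}]$, there are automorphisms of order $2$
$$m_1: u\mapsto u^{-1},\ c\mapsto c,\ z\mapsto z^{-1};\qquad m_2: u\mapsto u,\ c\mapsto c^{-1},\ z\mapsto z^{-1},$$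
and they commute. Let $\Gamma=S\rtimes\langle m_1,m_2\rangle$. There is an epimorphism $\pi_1:\Gamma\to S_3$ that kills $c,z,m_2$ and maps $u,m_1$ to a $3$-cycle and a transposition. Similarly $\pi_2$ kills $u,z,m_1$ and maps $c,m_2$ to a $3$-cycle and a transposition. All defining relations are respected, since in each case $z$ and one of $u,c$ go to $1$. Let $\ell_i$ be a copy of $V\cong\mathbb F_5^2$ on which $\Gamma$ acts through $\pi_i$. Put
$$A=(\ell_1\times\ell_2)\rtimes\Gamma,\qquad G=(\ell_1\times\ell_2)S\langle m\rangle,\qquad m=m_1m_2 .$$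
So $m$ inverts $u$ and $c$ modulo nothing (as automorphism, $u^m=u^{-1}$, $c^m=c^{-1}$) and fixes $z$. Also $G\trianglelefteq A$, as $A/\ell_1\ell_2S$ is abelian.

**Step 1: $A\in\mathfrak F\vee\mathfrak H$, hence $G\in\mathfrak F\vee\mathfrak H$.** Let $M_1=\ell_1\langle u,z\rangle\langle m_1\rangle$. We first check $M_1\trianglelefteq A$ on generators of $A$. The elements of $\ell_1$ and $u,z,m_1$ lie in $M_1$. The subgroup $\ell_2$ centralizes $M_1$, because $\pi_2$ kills $u,z,m_1$. The element $c$ centralizes $\ell_1$, $z$ and $m_1$, and $u^c=uz$. The element $m_2$ centralizes $\ell_1,u,m_1$ and inverts $z$.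

In $M_1$ the subgroups $\langle z\rangle$ and $\ell_1\langle u\rangle$ are normal and intersect trivially. Moreover $M_1/\langle z\rangle\cong E$ and $M_1/\ell_1\langle u\rangle\cong\langle z,m_1\rangle\cong S_3$. So $M_1$ is isomorphic to a subgroup of $E\times S_3$, and since $|M_1|=450$ and $|E\times S_3|=900$, it has index $2$ and is normal. As $E\in\mathfrak F$ and $S_3\in\mathfrak H$, we get $E\times S_3\in\mathfrak F\vee\mathfrak H$ and $M_1\in\mathfrak F\vee\mathfrak H$. Symmetrically $M_2=\ell_2\langle c,z\rangle\langle m_2\rangle\trianglelefteq A$ lies in $\mathfrak F\vee\mathfrak H$. Finally $A=M_1M_2$, since the right side contains all generators. So $A\in\mathfrak F\vee\mathfrak H$, and $G\trianglelefteq A$ gives $G\in\mathfrak F\vee\mathfrak H$.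

**Step 2: $G\in\mathfrak K$.** $O_3(G)$ lies in the Sylow $3$-subgroup $S$ and centralizes $\ell_1\ell_2=O_5(G)$. An element $u^ac^bz^k$ acts on $\ell_1$ as $u^a$ and on $\ell_2$ as $c^b$, so $C_S(\ell_1\ell_2)=\langle z\rangle$. This group is centralized by $\ell_1\ell_2$, $S$ and $m$. So $O_3(G)\le Z(G)$.

**Step 3: $G\notin\mathfrak F$.** For $G$ we may take $R=\ell_1\ell_2$, $Q=S$, $P=\langle m\rangle$. Then $[S,m]$ contains $u^{-1}u^m=u^{-2}=u$ and $c^{-2}=c$. So $[Q,P]=S$ is not abelian. By Lemma 3(3), $[Q,P]$ is abelian for members of $\mathfrak F$.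

With Proposition 1, Lemma 4(2) and (2), Steps 1–3 prove Theorem 1. All classes used consist of solvable groups, and the solvable Fitting classes form a sublattice, so both lattices fail to be modular. $\square$

**Remark (why $z$ must be a commutator).** Suppose we glue along $z$ with an abelian group instead, replacing $S$ by $\langle u\rangle\times\langle c\rangle\times\langle z\rangle$ and keeping everything else. Then $[Q,P]=\langle u\rangle\times\langle c\rangle$, because $m$ fixes $z$. The subgroups $\langle u\rangle,\langle c\rangle$ are special with distinct lines $\ell_1,\ell_2$ and normalized by $m$. So the resulting group lies in $\mathfrak F$, and nothing is gained. In the non-abelian $S$, the subgroup generated by $u$ and $c$ drags $z$ into $[Q,P]$ although $z$ is central in $G$.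

**Remark (the pentagon).** Put $\mathfrak K_1=(\mathfrak F\vee\mathfrak H)\cap\mathfrak K\supsetneq\mathfrak F$. From $\mathfrak F\subseteq\mathfrak K_1\subseteq\mathfrak F\vee\mathfrak H$ we get $\mathfrak F\vee\mathfrak H=\mathfrak K_1\vee\mathfrak H$. Also $\mathfrak K_1\cap\mathfrak H=\mathfrak H\cap\mathfrak K$, and $\mathfrak F\cap\mathfrak H=\mathfrak H\cap\mathfrak K$ because $\mathfrak H\cap\mathfrak K\subseteq\mathfrak F\subseteq\mathfrak K$. So $\{\mathfrak H\cap\mathfrak K,\mathfrak F,\mathfrak K_1,\mathfrak H,\mathfrak F\vee\mathfrak H\}$ is a sublattice $N_5$. The five classes are distinct: $E\in\mathfrak F\setminus\mathfrak H$ separates $\mathfrak F,\mathfrak K_1,\mathfrak F\vee\mathfrak H$ from $\mathfrak H$ and $\mathfrak H\cap\mathfrak K$, while $S_3\in\mathfrak H\setminus\mathfrak K$ separates $\mathfrak H$ and $\mathfrak F\vee\mathfrak H$ from the other three.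

## 9. Two primes: the two modes and frames

It remains to prove Theorem 2 for $|\pi|\ge2$. Fix distinct primes $p,q\in\pi$, named so that $q>p$. With only two primes, $p$ must play both the role of $5$ (at the bottom) and that of $2$ (on top). The line $\mathbb F_5^2$ is replaced by a module of order $p^s$, where $s$ is the order of $p$ modulo $q$.

**Definition (modes).** Mode I: $p\mid s$. Mode II: $p\nmid s$.

For $(p,q)=(2,3)$ we have $s=2$, so Mode I. For $(2,7)$ we have $s=3$, so Mode II. For $(3,5)$ we have $s=4$, so Mode II. Since $q>p$, either $q\ge5$ or $(p,q)=(2,3)$. Hence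
$$q\ge3\ \text{always},\qquad q\ge5\ \text{in Mode II}. \tag{4}$$
If $p=2$ in Mode II, then $s$ is odd, so $-1$, which has order $2$, is not in the subgroup $\langle p\rangle$ of $\mathbb F_q^*$.

A non-trivial irreducible $\mathbb F_pC_q$-module has dimension $s$: a generator acts as multiplication by a primitive $q$th root of unity $\zeta$ on $\mathbb F_p(\zeta)$. So, by Maschke, a group of order $q$ acting non-trivially on an elementary abelian group of order $p^s$ acts irreducibly.

**Definition (frame).** A frame on an elementary abelian $p$-group $\Lambda$ consists of a decomposition $\Lambda=\prod_{a\in\Omega}W_a$ (direct) with $|W_a|=p^s$ and subgroups $T_a\le GL(\Lambda)$ of order $q$ $(a\in\Omega)$, such that $T_a$ leaves $W_a$ invariant, acts non-trivially on it, and acts trivially on $W_b$ for $b\ne a$. We put $\mathbb T=\prod_aT_a$, which is a direct product. A group acting on $\Lambda$ preserves the frame if each of its elements $g$ permutes the $W_a$, say $W_a^g=W_{a^g}$, and $T_a^g=T_{a^g}$.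

For $(p,q)=(2,3)$: the field $\Lambda=W=\mathbb F_4$ with $T=\mathbb F_4^*$ acting by multiplication is a frame with one member, preserved by the Frobenius automorphism. For $(2,7)$: $\Lambda=\mathbb F_8^2$ with the two coordinates and $\mathbb T=\mathbb F_8^*\times\mathbb F_8^*$ is a frame preserved by the swap of coordinates.

**Lemma 5.** Let a frame on $\Lambda$ be preserved by a $p$-group $P_1$.

1. If $P_1$ fixes every $W_a$, then $[\mathbb T,P_1]=\prod_a[T_a,P_1]$ with $[T_a,P_1]\in\{1,T_a\}$.
2. In Mode II, an element of $P_1$ that fixes $W_a$ centralizes $T_a$. For every $P_1$-orbit $O\subseteq\Omega$ there are generators $t_a$ of $T_a$ $(a\in O)$ permuted by $P_1$, and $[\prod_OT_a,P_1]=\langle t_a^{-1}t_b:a,b\in O\rangle$. Thus $[\mathbb T,P_1]$ is generated by such elements $t_a^{-1}t_b$, with $a\neq b$ in a common orbit, and it acts non-trivially on $W_a$ exactly when the orbit of $a$ has length $>1$.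
3. In Mode II, let $a\ne b$ lie in (possibly different) $P_1$-orbits of length $>1$. Then $W_a\not\cong W_b$ as $[\mathbb T,P_1]$-modules.

*Proof.* (1) $\mathbb T$ is abelian, $P_1$ normalizes each $T_a$, and $|T_a|=q$ is prime.

(2) Let $\alpha\in P_1$ fix $W_a$. Then $\alpha$ normalizes $T_a$. Since $T_a$ is abelian and irreducible on $W_a$, the subring $\mathbb F_p[T_a]$ of $\mathrm{End}(W_a)$ is a field, and $W_a$ has dimension $1$ over it; so it has $p^s$ elements. Conjugation by $\alpha$ is an automorphism of this field of $p$-power order. The automorphism group of the field is cyclic of order $s$, and $p\nmid s$, so this automorphism is trivial. Hence $t$ and $t^\alpha$ agree on $W_a$ for $t\in T_a$; both lie in $T_a$, so they are equal. Therefore, choosing a generator $t_a$ for one $a\in O$ and putting $t_{a^g}=t_a^g$ $(g\in P_1)$ is unambiguous. As $\prod_OT_a$ is abelian, $[\prod_OT_a,P_1]$ is generated by the elements $[t_a,g]=t_a^{-1}t_{a^g}$. The group $[\mathbb T,P_1]$ is the product of these groups over all orbits. If $a\ne c$ are in one orbit,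 $t_a^{-1}t_c$ is non-trivial on $W_a$; if $\{a\}$ is an orbit, then every generator is trivial on $W_a$.

(3) Suppose some $c\ne a,b$ lies in the orbit of $a$. Then $t_a^{-1}t_c\in[\mathbb T,P_1]$ is non-trivial on $W_a$ and trivial on $W_b$. Suppose there is no such $c$. The orbit of $a$ has length $>1$, so it is $\{a,b\}$; its length is a power of $p$, so $p=2$. The element $t_a^{-1}t_b$ acts on $W_a$ as $t_a^{-1}$ and on $W_b$ as $t_b=t_a^g$, where $g\in P_1$ and $a^g=b$. The action of $t_b$ on $W_b$ is similar, through $g$, to that of $t_a$ on $W_a$. So an isomorphism $W_a\cong W_b$ would make $t_a^{-1}$ and $t_a$ similar on $W_a$. The eigenvalues of $t_a$ on $W_a$ are the $\zeta^{p^i}$ with $\zeta$ of order $q$, so $\zeta^{-1}=\zeta^{p^i}$ for some $i$ and $-1\in\langle p\rangle$ modulo $q$. This contradicts $p=2$ in Mode II. $\square$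

**Lemma 6.** Let $\Lambda=\prod_{a\in\Omega} W_a$ be a direct product of subgroups of order $p^s$ in an elementary abelian $p$-group $\Lambda$, and let $y$, of order $q$, act on $\Lambda$ and permute the $W_a$, moving at least one. Then $|[\Lambda,y]|\ge p^{s(q-1)}$.

*Proof.* Let $\Lambda'$ be the product of the $q$ members of an orbit of length $q$. As $y^q=1$, the fixed points of $y$ on $\Lambda'$ are the products $ww^y\cdots w^{y^{q-1}}$ with $w$ in one member. So $|C_{\Lambda'}(y)|=p^s$ and $|[\Lambda',y]|=p^{sq}/p^s$. $\square$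

## 10. Framed subgroups and the class $\mathfrak F(p,q)$

Let $\mathfrak T$ now denote the class of groups $G$ with $G/O_p(G)\in\mathfrak S_q\mathfrak S_p$. It is a Fitting class. Let $R=O_p(G)$ and $N\trianglelefteq G$. Then $NR/R\cong N/(N\cap R)=N/O_p(N)$. If $G\in\mathfrak T$, this is a normal subgroup of an $\mathfrak S_q\mathfrak S_p$-group, so $N\in\mathfrak T$. If $G=N_1N_2$ with $N_k\in\mathfrak T$ normal, then $G/R$ is the product of the normal $\mathfrak S_q\mathfrak S_p$-subgroups $N_kR/R$, so $G\in\mathfrak T$.

**Notation.** For $G\in\mathfrak T$ put $R=O_p(G)$, $\bar G=G/R$, $\bar Q=O_q(\bar G)\in\mathrm{Syl}_q(\bar G)$, $\bar P\in\mathrm{Syl}_p(\bar G)$ and $Q\in\mathrm{Syl}_q(G)$. Then $Q\cong QR/R=\bar Q$. For $D\le\bar Q$ let $D_Q\le Q$ correspond to $D$. We say that $D$ acts on $R$ through $D_Q$, and put $[R,D]=[R,D_Q]$.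

This does not depend on $Q$. For another Sylow subgroup $Q'$, both $D_Q$ and $D_{Q'}$ are Sylow $q$-subgroups of the preimage $RD_Q$ of $D$, so they are conjugate by an element $r\in R$. Since $[R,D_Q]\trianglelefteq R$, $[R,D_Q^r]=[R,D_Q]$. Consequently $[R,D]^g=[R,D^{\bar g}]$ for $g\in G$. Conditions on the action of $D$ on $R$ stated up to isomorphism do not depend on $Q$ either, because conjugation by $r$ carries one action to the other.

*We have $C_Q(R)=O_q(G)$.* The group $O_q(G)$ lies in $Q$ and centralizes $R$. Conversely, $C_{RQ}(R)$ is normal in $G$, meets $R$ in $Z(R)$, and has the Sylow $q$-subgroup $C_Q(R)$; so $C_{RQ}(R)=Z(R)\times C_Q(R)$, and $C_Q(R)$ is characteristic in it, hence normal in $G$. Put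
$$\bar C=O_q(G)R/R,$$
the group of all elements of $\bar Q$ that act trivially on $R$; it is normal in $\bar G$.

Put $B=B(G)=[\bar Q,\bar P]$. It is normalized by $\bar Q$ and $\bar P$, so $B\trianglelefteq\bar G$. As the Sylow $p$-subgroups are conjugate, $B$ is independent of $\bar P$ and characteristic in $\bar G$. By Fact 1, $B=[B,\bar P]$.

**Definition (framed subgroup).** Let $A\le\bar Q$ be normal in $\bar G$. We call $A$ framed if

1. $A\cap\bar C=1$;
2. $\Lambda_A=[R,A]$ is elementary abelian and a direct product of $A$-invariant subgroups $W_a$ $(a\in\Omega)$ of order $p^s$; on each $W_a$ the group $A$ induces a group of order $q$; and the $W_a$ are pairwise non-isomorphic $\mathbb F_pA$-modules.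

For $G=S_4$ and $(p,q)=(2,3)$: $R$ is the Klein four-group, $\bar G\cong S_3$, and $A=\bar Q\cong C_3$ is framed with the single member $W=R$, since $p^s=4$.

**Lemma 7.** Let $A$ be framed, and let $T_a\le GL(\Lambda_A)$ induce on $W_a$ the same group as $A$ and be trivial on $W_b$ for $b\ne a$.

1. $\Lambda_A\le Z(R)$; so $\bar G$ acts on $\Lambda_A$.
2. The $W_a$ are all the irreducible $A$-submodules of $\Lambda_A$. The $W_a$ and $T_a$ form a frame, preserved by $\bar G$.
3. $A$ acts faithfully on $\Lambda_A$, with image contained in $\mathbb T_A=\prod_aT_a$. In particular $A$ is elementary abelian.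

*Proof.* (1) $\Lambda_A=[R,A]$ is normalized by $G$ because $A\trianglelefteq\bar G$. We show that $R$ centralizes it. Let $x\in R$ and $b\in A_Q$. Then $[b,x]\in[R,A_Q]=\Lambda_A$, which is abelian, so $b$ and $b^x=b[b,x]$ act equally on $\Lambda_A$. Hence $x$ acts on $\Lambda_A$ as an automorphism of $A$-modules. Each $W_a$ is irreducible, and the $W_a$ are pairwise non-isomorphic. So $x$ preserves each $W_a$ and induces on it a unit of $\mathrm{End}_A(W_a)$, which is a finite field of characteristic $p$. The unit has $p$-power order, and the order of the unit group is prime to $p$; so the unit is $1$.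

(2) A direct sum of pairwise non-isomorphic irreducible modules has no irreducible submodules other than its summands. As $A\trianglelefteq\bar G$, $\bar G$ permutes the irreducible $A$-submodules. Each $T_a$ has order $q$ and acts non-trivially on $W_a$. For $g\in\bar G$, $T_a^g$ is trivial on the $W_b$ with $b\ne a^g$ and induces on $W_{a^g}$ the conjugate of the group induced by $A$ on $W_a$, that is, the group induced by $A^g=A$. So $T_a^g=T_{a^g}$.

(3) An element of $A$ trivial on $\Lambda_A=[R,A]$ is also trivial on $R/\Lambda_A$, hence on $R$ by Fact 1(3). So it lies in $A\cap\bar C=1$. The image lies in $\mathbb T_A$ because every element of $A$ acts on $W_a$ as an element of $T_a$. $\square$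

From now on, for framed $A$, we identify $A$ with its image in $\mathbb T_A$. The action of $\bar P$ on $A$ by conjugation in $\bar G$ is then the restriction of its action on $\mathbb T_A$.

**Definition (the class $\mathfrak F(p,q)$).** $\mathfrak F=\mathfrak F(p,q)$ is the class of all $G\in\mathfrak T$ such that

1. $B=B(G)$ is framed;
2. $B=[\mathbb T_B,\bar P]$ in $GL(\Lambda_B)$;
3. in Mode I, $\bar P$ fixes every $W_a$.

The choice of $\bar P$ is irrelevant: replacing $\bar P$ by $\bar P^g$ replaces $[\mathbb T_B,\bar P]$ by its conjugate under $g$, while $B\trianglelefteq\bar G$; and if $\bar P$ fixes all $W_a$, then $\bar P^g$ fixes all $W_a^g$, which are the same subgroups. For example $S_4\in\mathfrak F(2,3)$: $B=\bar Q\cong C_3$, $\mathbb T_B=B$ and $[B,\bar P]=B$.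

## 11. Why $\mathfrak F(p,q)$ is closed under normal subgroups and normal products

**Proposition 2.** $\mathfrak F(p,q)$ is a Fitting class.

**Preparation: comparing $N$ with $G$.** Let $N\trianglelefteq G\in\mathfrak T$. Identify $N/O_p(N)$ with $\bar N=NR/R\trianglelefteq\bar G$, and put $R_N=O_p(N)=R\cap N$, $P_N=\bar P\cap\bar N\in\mathrm{Syl}_p(\bar N)$, $\bar Q_N=\bar Q\cap\bar N=O_q(\bar N)$. As in the proof of (3), $[\bar Q,P_N]\le\bar Q_N$ and $[\bar Q,P_N]=[\bar Q,P_N,P_N]\le[\bar Q_N,P_N]$; so
$$B(N)=[\bar Q_N,P_N]=[\bar Q,P_N]. \tag{5}$$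
Let $D\le\bar Q_N$. Then $D_Q\le NR$, and $NR/N$ is a $p$-group, so $D_Q\le N$. Hence $[R,D]\le R_N$ and $[R,D]=[R,D,D]\le[R_N,D]$, so
$$[R_N,D]=[R,D]\quad\text{for } D\le\bar Q_N. \tag{6}$$
Applied to $D=\langle d\rangle$, this shows that an element of $\bar Q_N$ acting trivially on $R_N$ acts trivially on $R$.

**Normal subgroups.** Let $G\in\mathfrak F$, $\Lambda=\Lambda_B$, $\mathbb T=\mathbb T_B$. By (5), $B(N)=[\bar Q,P_N]=[\bar Q,P_N,P_N]\le[B,P_N]\le[\bar Q,P_N]$. So $B(N)=[B,P_N]$. An element of $B(N)$ trivial on $R_N$ is trivial on $R$, hence in $B\cap\bar C=1$. In $\mathbb T$ we have $B=[\mathbb T,\bar P]$, and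
$$[\mathbb T,P_N]=[\mathbb T,P_N,P_N]\le[[\mathbb T,\bar P],P_N]\le[\mathbb T,P_N],\qquad\text{so}\qquad B(N)=[\mathbb T,P_N].$$
By (6), $[R_N,B(N)]=[R,B(N)]=[R,B(N),B(N)]\le[\Lambda,B(N)]$, so $[R_N,B(N)]=[\Lambda,B(N)]$. On each $W_a$ the group $B(N)$ induces a subgroup of a group of order $q$: the trivial group, or the whole group, and then $[W_a,B(N)]=W_a$. Let $\Omega_N$ be the set of $a$ of the second kind. Then $[R_N,B(N)]=\prod_{\Omega_N}W_a$, and the groups $T_a$ for $N$ are the restrictions of the $T_a$ for $a\in\Omega_N$.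

In Mode I, Lemma 5(1) gives $B(N)=\prod_a[T_a,P_N]$. So $\Omega_N=\{a:[T_a,P_N]=T_a\}$ and $B(N)=\prod_{\Omega_N}T_a$. The $W_a$ $(a\in\Omega_N)$ are pairwise non-isomorphic $B(N)$-modules, since $T_a$ is non-trivial on $W_a$ and trivial on $W_b$. Further $[\prod_{\Omega_N}T_a,P_N]=\prod_{\Omega_N}T_a=B(N)$, and $P_N\le\bar P$ fixes every $W_a$.

In Mode II, Lemma 5(2) shows that $\Omega_N$ is the union of the $P_N$-orbits of length $>1$. The $W_a$ $(a\in\Omega_N)$ are pairwise non-isomorphic $B(N)$-modules by Lemma 5(3). Orbits of length $1$ contribute nothing to $[\mathbb T,P_N]$, so $[\prod_{\Omega_N}T_a,P_N]=[\mathbb T,P_N]=B(N)$.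

In both modes $N\in\mathfrak F$.

**Normal products: set-up.** Let $G=N_1N_2$ with $N_k\in\mathfrak F$ normal; then $G\in\mathfrak T$. Put $P_k=\bar P\cap\bar N_k$, so that $\bar P=P_1P_2$ (Fact 2) and $P_k\trianglelefteq\bar P$. Put $A_k=B(N_k)=[\bar Q,P_k]$. It is characteristic in $\bar N_k$, hence normal in $\bar G$. Put $\Lambda_k=[R,A_k]=[O_p(N_k),A_k]$, by (6). By the preparation, $A_k\cap\bar C=1$. So $A_k$, which is framed in $N_k$, is framed as a subgroup of $\bar G$, with the same $W_a$ $(a\in\Omega_k)$ and the same $\mathbb T_k=\mathbb T_{A_k}$. By Lemma 7, $\Lambda_k\le Z(R)$, $\bar G$ acts on $\Lambda_k$ and preserves its frame, and $A_k\le\mathbb T_k$ is faithful on $\Lambda_k$. Since $N_k\in\mathfrak F$,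
$$A_k=[\mathbb T_k,P_k]\ \text{ in } GL(\Lambda_k). \tag{7}$$
As $P_1,P_2$ centralize $\bar Q/A_1A_2$, we have $B=[\bar Q,\bar P]=A_1A_2$.

**Step 1: $[A_1,A_2]=1$, and $A_2$ fixes every $W_a$ with $a\in\Omega_1$.** As in Section 7, we compare the size of $[R,y]$ with what a non-trivial permutation would produce. By (7) and Lemma 5, $A_2$ is generated by elements $y$ of order $q$ that lie in some $T_a$ (Mode I) or have the form $t_a^{-1}t_b$ (Mode II), with $a,b\in\Omega_2$. Since $[R,y]=[R,y,y]\le[\Lambda_2,y]$, we have $|[R,y]|\le p^s$ in Mode I and $|[R,y]|\le p^{2s}$ in Mode II. Suppose $y$ moves a member of $\Omega_1$. By Lemma 6, $|[R,y]|\ge p^{s(q-1)}$. By (4) this exceeds $p^s$ in Mode I ($q\ge3$) and $p^{2s}$ in Mode II ($q\ge5$), a contradiction. So $A_2$ fixes each $W_a$ $(a\in\Omega_1)$ and normalizes $T_a$. A $q$-group acts trivially on a group of order $q$, so $A_2$ centralizes each $T_a$ and hence $\mathbb T_1\ge A_1$ in $GL(\Lambda_1)$. Thus $[A_1,A_2]\le A_1$ acts trivially on $\Lambda_1$, and is $1$ by faithfulness. So $B=A_1A_2$ is elementary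 abelian. By symmetry $A_1$ fixes every $W_b$ with $b\in\Omega_2$.

**Step 2: $B\cap\bar C=1$.** We have $[\bar C,P_k]\le\bar C\cap[\bar Q,P_k]=\bar C\cap A_k=1$, so $\bar P$ centralizes $\bar C$. As $B=[B,\bar P]$ is abelian, $C_B(\bar P)=1$. Hence $B\cap\bar C=1$.

**Step 3: $B$ is framed.** Both $A_1$ and $A_2$ act trivially on $R/\Lambda_1\Lambda_2$, so $\Lambda=[R,B]=\Lambda_1\Lambda_2\le Z(R)$, which is elementary abelian. Let $a\in\Omega_1$. By Step 1, $B$ fixes $W_a$, and it acts irreducibly since $A_1$ does. The group it induces is elementary abelian, faithful and irreducible, so it is cyclic and has order $q$; hence it equals the group induced by $A_1$. Likewise for $b\in\Omega_2$ with $A_2$.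

Let $\Omega=\Omega_1\cup\Omega_2$, where the members are compared as subgroups $W_a$. If $b\in\Omega_2$ and $A_1$ is non-trivial on $W_b$, then $A_1$ induces on $W_b$ the group of order $q$, so $W_b$ is an irreducible $A_1$-module and $W_b=[W_b,A_1]\le\Lambda_1$. By Lemma 7(2), $W_b$ is a member of $\Omega_1$. So
$$A_1\text{ acts trivially on } W_b\text{ for } b\in\Omega\setminus\Omega_1, \tag{8}$$
and similarly with $1$ and $2$ exchanged. Now suppose $a\in\Omega_1$, $b\in\Omega_2$ and $W_a\cong W_b$ as $B$-modules. Then $A_1$ is non-trivial on $W_b$, so $W_b=W_{a'}$ for some $a'\in\Omega_1$. Since $W_{a'}\cong W_a$ as $A_1$-modules, $W_b=W_{a'}=W_a$. Two different members of the same $\Omega_k$ are non-isomorphic as $A_k$-modules. So distinct members of $\Omega$ are non-isomorphic irreducible $B$-modules, and the sum of all of them, which is $\Lambda$, is direct. With Step 2, $B$ is framed. Let $\mathbb T=\mathbb T_B=\prod_\Omega T_a$. For $a\in\Omega_k$ the group $T_a$ restricts on $\Lambda_k$ to the $T_a$ of $N_k$, because $B$ and $A_k$ induce the same group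 on $W_a$.

**Step 4: $B=[\mathbb T,\bar P]$, and in Mode I $\bar P$ fixes every member of $\Omega$.** We first show how $P_1$ acts on the members it does not see. Let $b\in\Omega\setminus\Omega_1\subseteq\Omega_2$, $\alpha\in P_1$ and $y\in A_2$. Then $[y,\alpha]\in[\bar Q,P_1]=A_1$, so by (8) $y$ and $y^\alpha$ agree on $W_b$. Let $b'=b^{\alpha^{-1}}\in\Omega_2$. The map $W_{b'}\to W_b$, $w\mapsto w^\alpha$, satisfies
$$(w^y)^\alpha=(w^\alpha)^{y^\alpha}=(w^\alpha)^y ,$$
so it is an isomorphism of $A_2$-modules. Hence $b'=b$, and $\alpha$ commutes with the action of $A_2$ on $W_b$; that is, $\alpha$ centralizes $T_b$. Thus $P_1$ fixes every $b\in\Omega\setminus\Omega_1$ and centralizes $T_b$.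

Therefore $[\mathbb T,P_1]=[\prod_{\Omega_1}T_a,P_1]$. This group is trivial on $W_b$ for $b\in\Omega\setminus\Omega_1$, and on $\Lambda_1$ it induces $[\mathbb T_1,P_1]$, which by (7) is the image of $A_1$. By (8), $A_1$ is also trivial on those $W_b$. So $[\mathbb T,P_1]=A_1$ in $GL(\Lambda)$, and similarly $[\mathbb T,P_2]=A_2$. Since $P_1,P_2\trianglelefteq\bar P$, both groups are $\bar P$-invariant, and $\bar P=P_1P_2$ gives $[\mathbb T,\bar P]=[\mathbb T,P_1][\mathbb T,P_2]=A_1A_2=B$.

In Mode I, $P_1$ fixes every member of $\Omega_1$ because $N_1\in\mathfrak F$, and every member of $\Omega\setminus\Omega_1$ by the above. The same holds for $P_2$ with $\Omega_2$. So $\bar P$ fixes every member of $\Omega$, and $G\in\mathfrak F$. $\square$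

## 12. A tensor-product gluing: proof of Theorem 2

Let $\mathfrak H=\mathfrak S_q\mathfrak S_p$, let $\mathfrak K$ be the class of $\{p,q\}$-groups in $\mathfrak K_q$ (a Fitting class by Lemma 1), and let $\mathfrak F=\mathfrak F(p,q)$.

**Step 1: $\mathfrak F\subseteq\mathfrak K$ and $\mathfrak F\vee(\mathfrak H\cap\mathfrak K)=\mathfrak F$.** Let $G\in\mathfrak F$ and let $x\in G$ be a $p$-element. Choose $\bar P$ containing $\bar x$. Then $[\bar C,\bar P]\le\bar C\cap B=1$, so $[O_q(G),x]\le O_q(G)\cap R=1$. The group $O^q(G)$ is generated by $q'$-elements, that is, by $p$-elements. So $G\in\mathfrak K_q$. If $G$ is a nilpotent $\{p,q\}$-group, then $G/O_p(G)$ is a $q$-group, $\bar P=1$ and $B=1$; all conditions hold with $\Omega=\emptyset$, so $G\in\mathfrak F$. By Lemma 2, $\mathfrak H\cap\mathfrak K\subseteq\mathfrak F$.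

**Step 2: a group $E\in\mathfrak F$ with non-trivial $B(E)$.** Let $W=\mathbb F_{p^s}$ and $T\le W^*$ with $|T|=q$, acting on $W$ by multiplication.

In Mode I put $\Lambda_0=W$, $U=T$, and let $f$ be the field automorphism $w\mapsto w^{p^{s/p}}$ of order $p$. It acts on $T$ as the power map with exponent $p^{s/p}\not\equiv1\pmod q$, because $s$ is the order of $p$ modulo $q$. So $[U,f]=U$, since $|U|=q$. In Mode II put $\Lambda_0=W^p$, let $f$ permute the $p$ coordinates cyclically, and put $U=[T^p,f]$, the group of all $(t_1,\dots,t_p)\in T^p$ with $\prod t_i=1$. Then $U=[U,f]\ne1$ by Fact 1. (In Mode II, Lemma 5(2) rules out a single copy of $W$: there $p$-elements cannot act non-trivially on $T$.)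

Put $E=\Lambda_0\rtimes(U\rtimes\langle f\rangle)$. In both modes $U=[U,f]\ne1$ is elementary abelian and faithful on $\Lambda_0$, and $f$ has order $p$ on $U$. If $O_p(U\langle f\rangle)\ne1$, it would have order $p$, equal $\langle f\rangle$ and centralize $U$; so $O_p(U\langle f\rangle)=1$ and $O_p(E)=\Lambda_0$. Hence $E\in\mathfrak T$, with $R=\Lambda_0$, $\bar Q=U$, $\bar P=\langle f\rangle$ and $B(E)=[U,f]=U$.

We check that $E\in\mathfrak F$. Since $U$ is faithful on $\Lambda_0$, $\bar C=1$. In Mode I, $[\Lambda_0,U]=W$ is irreducible of order $p^s$ under $U=T$, $\mathbb T=T=[T,f]$, and $f$ fixes $W$. In Mode II, the coordinates $W_1,\dots,W_p$ with the coordinate copies of $T$ form a frame preserved by $\langle f\rangle$, with $\mathbb T=T^p$. The group $U$ projects onto each factor $T$, so it induces a group of order $q$ on each coordinate and $[\Lambda_0,U]=\Lambda_0$. The coordinates are pairwise non-isomorphic $U$-modules by Lemma 5(3) with $P_1=\langle f\rangle$, and $U=[\mathbb T,f]$ by definition. So $E\in\mathfrak F$.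

For $(p,q)=(2,3)$ this $E$ is $\mathbb F_4\rtimes(\mathbb F_4^*\rtimes\langle f\rangle)\cong S_4$.

**Step 3: the shared central subgroup $Z$ and the group $S$.** We want a $q$-group with two "coordinates" $U$ whose commutators fill a central $Z$ on which the product of the action of $f$ on the first coordinate with that of $f^{-1}$ on the second is trivial. Write $U$ additively, as an $\mathbb F_q$-space, and put
$$\delta=f\otimes f^{-1}\ \text{ on } U\otimes_{\mathbb F_q}U,\qquad Z=(U\otimes U)/(\delta-1)(U\otimes U).$$
Then $Z\ne0$: over an algebraic closure of $\mathbb F_q$ choose an eigenvector $v$ of $f$ with eigenvalue $\lambda$; then $v\otimes v$ is an eigenvector of $\delta$ with eigenvalue $\lambda\lambda^{-1}=1$, so $\delta-1$ is not surjective. Let $\beta:U\times U\to Z$ be the induced bilinear map; its values generate $Z$. On $S=U\times U\times Z$ define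
$$(u,v,z)(u',v',z')=(u+u',\,v+v',\,z+z'+\beta(u,v')).$$
Both ways of bracketing a triple product give the third coordinate $z+z'+z''+\beta(u,v')+\beta(u,v'')+\beta(u',v'')$. The neutral element is $(0,0,0)$, and $(-u,-v,-z+\beta(u,v))$ is inverse to $(u,v,z)$. So $S$ is a $q$-group. The subgroup $\{(0,0,z)\}$, identified with $Z$, is central, and $S/Z\cong U\times U$ is abelian. From $(u,0,0)(0,v,0)=(u,v,\beta(u,v))$ and $(0,v,0)(u,0,0)=(u,v,0)$ we get
$$[(u,0,0),(0,v,0)]=(0,0,\beta(u,v)),\qquad\text{hence } S'=Z. \tag{9}$$
The maps $f\otimes1$ and $1\otimes f$ commute with $\delta$, so they act on $Z$, with $\beta(u^f,v)=\beta(u,v)^{f\otimes1}$ and $\beta(u,v^f)=\beta(u,v)^{1\otimes f}$. Therefore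
$$m_1:(u,v,z)\mapsto(u^f,v,z^{f\otimes1}),\qquad m_2:(u,v,z)\mapsto(u,v^f,z^{1\otimes f})$$
are commuting automorphisms of $S$ of order $p$. The automorphism $m=m_1m_2^{-1}$ acts on $Z$ as $\delta$, that is, trivially.

For $(p,q)=(2,3)$ we have $U=\mathbb F_3$, $f=-1$, $\delta=1$, $Z=\mathbb F_3$, and $S$ is the group of order $27$ of Section 8.

Let $\Gamma=S\rtimes\langle m_1,m_2\rangle$, where $\langle m_1,m_2\rangle\cong C_p\times C_p$. The maps
$$\pi_1:(u,v,z)m_1^im_2^j\mapsto uf^i,\qquad\pi_2:(u,v,z)m_1^im_2^j\mapsto vf^j$$
are epimorphisms $\Gamma\to U\rtimes\langle f\rangle$: the projections $S\to U$ are homomorphisms, and under the first one $m_1$ acts as $f$ and $m_2$ trivially, and vice versa for the second. Let $\Lambda_k$ be a copy of $\Lambda_0$ with $\Gamma$ acting through $\pi_k$. Put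
$$A=(\Lambda_1\times\Lambda_2)\rtimes\Gamma,\qquad G=(\Lambda_1\times\Lambda_2)S\langle m\rangle\trianglelefteq A,$$
where normality holds because $A/\Lambda_1\Lambda_2S$ is abelian.

**Step 4: $G\in\mathfrak F\vee\mathfrak H$.** Let $U_1=\{(u,0,0)\}$ and $U_2=\{(0,v,0)\}$. These are subgroups isomorphic to $U$, and $S=U_1U_2Z$. Put $M_1=\Lambda_1U_1Z\langle m_1\rangle$. We check $M_1\trianglelefteq A$ on the generators outside $M_1$. The group $\Lambda_2$ centralizes $M_1$, because $\pi_2$ is trivial on $U_1Z\langle m_1\rangle$. An element $(0,v,0)$ centralizes $\Lambda_1$, $Z$ and $m_1$, and maps $(u,0,z)$ to $(u,0,z+\beta(u,v))$ by (9). The element $m_2$ centralizes $\Lambda_1$, $U_1$, $m_1$ and normalizes $Z$.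

In $M_1$ the subgroups $Z$ and $\Lambda_1U_1$ are normal: $Z$ is centralized by $\Lambda_1U_1$, and both are normalized by $m_1$. They intersect trivially. The quotients are $M_1/Z\cong E$ and $M_1/\Lambda_1U_1\cong Z\rtimes\langle m_1\rangle\in\mathfrak H$. So $M_1$ embeds in $E\times(Z\rtimes\langle m_1\rangle)\in\mathfrak F\vee\mathfrak H$. The image contains $\Lambda_0U\times Z$, and the quotient of the whole direct product by this subgroup is $C_p\times C_p$, which is abelian. Hence the image is normal and $M_1\in\mathfrak F\vee\mathfrak H$. In the same way $M_2=\Lambda_2U_2Z\langle m_2\rangle$ is normal in $A$: $\Lambda_1$ centralizes it, $(u,0,0)$ centralizes $\Lambda_2,Z,m_2$ and maps $(0,v,z)$ to $(0,v,z-\beta(u,v))$, and $m_1$ centralizes $\Lambda_2,U_2,m_2$ and normalizes $Z$. Its quotients $M_2/Z\cong E$ and $M_2/\Lambda_2U_2\cong Z\rtimes\langle m_2\rangle$ give $M_2\in\mathfrak F\vee\mathfrak H$ as before. As $A=M_1M_2$, we get $A\in\mathfrak F\vee\mathfrak H$, and then $G\in\mathfrak F\vee\mathfrak H$.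

**Step 5: $G\in\mathfrak K$.** On $S/Z\cong U\times U$, $m$ acts as $(f,f^{-1})$, of order $p$. An element $gm^i$ with $g\in S$ that centralizes $S$ acts on the abelian group $S/Z$ as $m^i$, so $m^i=1$. Hence $C_{S\langle m\rangle}(S)\le S$. The group $O_p(S\langle m\rangle)$ centralizes the normal $q$-subgroup $S$, so it is a $p$-group inside $S$, that is, trivial. Therefore $O_p(G)=\Lambda_1\Lambda_2$, and $G\in\mathfrak T$ with $\bar Q=S$, $\bar P=\langle m\rangle$. By Section 10, $O_q(G)=C_S(\Lambda_1\Lambda_2)$. An element $(u,v,z)$ acts on $\Lambda_1$ as $u$ and on $\Lambda_2$ as $v$, and $U$ is faithful on $\Lambda_0$; so $O_q(G)=Z$. As $Z$ is centralized by $\Lambda_1\Lambda_2$, $S$ and $m$, we have $Z\le Z(G)$ and $G\in\mathfrak K$.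

**Step 6: $G\notin\mathfrak F$.** Since $U=[U,f]=[U,f^{-1}]$, we have $[S/Z,m]=S/Z$, so $[S,m]Z=S$. Thus $S/[S,m]$ is an image of $Z$, hence abelian, and $Z=S'\le[S,m]$. So $B(G)=[S,m]$ contains $\bar C$, the image of $O_q(G)=Z\ne1$. Then $B(G)\cap\bar C\ne1$, so $B(G)$ is not framed.

**Step 7: conclusion.** By Proposition 2 and Steps 1–6, $\mathfrak F\subseteq\mathfrak K$ and
$$\mathfrak F\vee(\mathfrak H\cap\mathfrak K)=\mathfrak F\subsetneq(\mathfrak F\vee\mathfrak H)\cap\mathfrak K,$$
and all these classes consist of solvable $\{p,q\}$-groups with $p,q\in\pi$. So the lattice of Fitting classes of solvable $\pi$-groups is not modular when $|\pi|\ge2$. It is modular when $|\pi|\le1$ by Section 3. Finally, if a Fitting class $\mathfrak X$ contains all $\{p,q\}$-groups, then the Fitting classes of $\{p,q\}$-groups form a sublattice of the lattice of Fitting classes contained in $\mathfrak X$, and the same three classes violate the modular law there. This proves Theorem 2. $\square$
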